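\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{The equidistant Lagrange basis of trigonometric polynomials\\ is not best conditioned in high degree}


\begin{abstract}
We study the condition number, in the max-norm, of bases of the space $\mathcal T_n$ of real trigonometric polynomials of degree at most $n$. It was conjectured that the Lagrange basis at $2n+1$ equidistant points is best conditioned. We show that this is false for every $n\ge e^{10^9}$, by a factor that stays bounded away from $1$ as $n\to\infty$. The conjecture is true for $n=1$, and for every $n$ the Lagrange basis is best conditioned among bases that consist of equidistant translates of one function. The better bases come from writing $f=U\cos nt+W\sin nt$ with $U+iW$ a polynomial in $e^{it}$, and reading $W$ on coarse scales but $U$ on fine ones: the two resulting logarithms are carried by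 $|\cos nt|$ and $|\sin nt|$, and so add like the legs of a right triangle.
\end{abstract}

\section{The question and the results}

Let $\mathcal T_n$ be the space of real trigonometric polynomials of degree at most $n$ on the circle $\mathbb T$, with $\|q\|_\infty=\max_{x\in\mathbb T}|q(x)|$. Its dimension is $N:=2n+1$. A basis $\underline v=(v_1,\dots,v_N)$ defines the map $T_{\underline v}:\ell_\infty^N\to\mathcal T_n$, $a\mapsto\sum_ia_iv_i$, and the \emph{condition number}
\[
\kappa(\underline v)=\|T_{\underline v}\|\,\|T_{\underline v}^{-1}\|,\qquad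
\|T_{\underline v}\|=\max_{x}\sum_i|v_i(x)| .
\]
Here $\|T_{\underline v}^{-1}\|$ is the largest norm of a coefficient functional of the basis. The best possible value is the Banach--Mazur distance from $\mathcal T_n$ to $\ell_\infty^{N}$,
\[
\kappa_n:=\inf\{\|T\|\,\|T'\|:\ T:\ell_\infty^{N}\to\mathcal T_n,\ T':\mathcal T_n\to\ell_\infty^{N},\ TT'=\mathrm{Id}\}=\inf_{\underline v}\kappa(\underline v);
\]
the two infima agree because, the dimensions being equal, $TT'=\mathrm{Id}$ forces $T'=T^{-1}$, and then $T=T_{\underline v}$ with $v_i=Te_i$. A basis is \emph{best conditioned} if $\kappa(\underline v)=\kappa_n$.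

The obvious candidate uses the symmetry of the circle. For $\tau_k=\frac{2\pi k}{N}$, $k\in[-n,n]$, let $\underline\ell=(\ell_{-n},\dots,\ell_n)$ be the Lagrange basis, $\ell_k(\tau_j)=\delta_{kj}$. Explicitly, $\ell_k=\ell_0(\cdot-\tau_k)$ with
\[
\ell_0(x)=\frac1N\,\frac{\sin(Nx/2)}{\sin(x/2)} .
\]
The coefficients of $q$ are the values $q(\tau_k)$, so $\|T_{\underline\ell}^{-1}\|=1$, and $\|T_{\underline\ell}\|$ is the norm of the interpolating projection at the nodes $\tau_k$. It is known that this is a minimal interpolating projection from $\mathcal C(\mathbb T)$ onto $\mathcal T_n$, that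
\begin{equation}\label{eq:Kn}
\kappa(\underline\ell)=K_n:=\frac1N\sum_{k=-n}^n\frac1{|\cos(k\pi/N)|}
\end{equation}
(a proof is included in Lemma \ref{lem:Kn}), and, numerically, that $\underline\ell$ is best conditioned for $n=1,2$. The following was posed in \cite{Allometry}.

\begin{conjecture}
The Lagrange basis $\underline\ell$ relative to the equidistant points $\tau_k$, $k\in[-n,n]$, is best conditioned for $\mathcal T_n$.
\end{conjecture}

As a statement about all $n$ it is false. Logarithms are natural throughout.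

\begin{theorem}\label{thm:main}
Let $b=240$. If $p\ge2$ and $n\ge6p$ are integers, then
\begin{equation}\label{eq:main}
\kappa_n\le\frac2\pi\sqrt{(\log p)^2+b^2\log^2(n/p)}+3860 .
\end{equation}
Hence $\limsup_n\kappa_n/\log n\le\frac2\pi\frac b{\sqrt{1+b^2}}<\frac2\pi$, whereas $K_n>\frac2\pi\log n$ for all $n$. In particular $\kappa_n<K_n$, and $\underline\ell$ is not best conditioned, for every $n\ge e^{10^9}$.
\end{theorem}

\begin{theorem}\label{thm:one}
$\kappa_1=\frac53=K_1$. The best conditioned bases of $\mathcal T_1$ are exactly the rotated equidistant Lagrange bases, up to permutation, individual signs and a common factor.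
\end{theorem}

\begin{theorem}\label{thm:shift}
For every $n\ge1$, $\underline\ell$ is best conditioned among all bases of the form $v_k=v(\cdot-\tau_k)$, $k\in[-n,n]$.
\end{theorem}

\begin{theorem}\label{thm:order}
\[
\frac4{\pi^2}\le\liminf_{n\to\infty}\frac{\kappa_n}{\log n}\le\limsup_{n\to\infty}\frac{\kappa_n}{\log n}\le\frac2\pi\cdot\frac{240}{\sqrt{57601}}<\frac2\pi=\lim_{n\to\infty}\frac{K_n}{\log n}.
\]
\end{theorem}

For $2\le n<e^{10^9}$ we do not decide the conjecture. We have not optimized the threshold or the constant $b$, and we do not determine $\lim\kappa_n/\log n$, if it exists, beyond Theorem \ref{thm:order}. The value of $b$ affects the threshold and the upper bound in Theorem \ref{thm:order}, but not the failure of the conjecture for large $n$: for any finite $b$ the factor $b/\sqrt{1+b^2}$ is less than $1$.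

Theorem \ref{thm:shift} explains both why the guess is natural and what a better basis must avoid: it cannot consist of the translates by $\tau_k$ of one function. Ours treats coarse and fine scales differently. Section \ref{sec:lagrange} settles the Lagrange basis and Theorem \ref{thm:shift}. Section \ref{sec:idea} explains the mechanism and shows it by hand in its smallest case, Sections \ref{sec:kernels}--\ref{sec:end} prove Theorem \ref{thm:main}, and Sections \ref{sec:order} and \ref{sec:one} contain the proofs of Theorems \ref{thm:order} and \ref{thm:one}.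

\section{The Lagrange basis and bases of translates}\label{sec:lagrange}

\begin{lemma}\label{lem:Kn}
$\kappa(\underline\ell)=\sum_{|k|\le n}|\ell_0(\tau_k+\frac\pi N)|=K_n$, and $\frac2\pi\log n<K_n\le\frac2\pi\log n+3$ for $n\ge1$.
\end{lemma}

\begin{proof}
Put $t_k=\tau_k+\frac\pi N$. Since $|\sin(Nt_k/2)|=1$,
\[
|\ell_0(t_k)|=\frac1{N|\sin\frac{(2k+1)\pi}{2N}|}=\frac1{N|\cos\frac{(n-k)\pi}N|},
\]
and $n-k$ runs over all residues mod $N$ while $|\cos(j\pi/N)|$ is $N$-periodic in $j$. So $\sum_k|\ell_0(t_k)|=K_n$.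

As $\|T_{\underline\ell}^{-1}\|=1$, we must maximize $\Lambda=\sum_k|\ell_k|$, which has period $2\pi/N$. Index the nodes by $j=1,\dots,N$, with $\tau_N=2\pi\equiv\tau_0$. For $0<x<\frac{2\pi}N$ we have $\sin\frac{N(x-\tau_j)}2=(-1)^j\sin\frac{Nx}2$ and $\sin\frac{x-\tau_j}2<0$, so $\ell_j(x)$ has sign $(-1)^{j+1}$. Hence $\Lambda=P:=\sum_{j=1}^N(-1)^{j+1}\ell_j$ on $[0,\frac{2\pi}N]$. The polynomial $P\in\mathcal T_n$ takes the values $(-1)^{j+1}$ at $\tau_j$, so it has a zero in each of the $2n$ arcs $(\tau_j,\tau_{j+1})$, $1\le j\le2n$. These are all its zeros, since a nonzero element of $\mathcal T_n$ has at most $2n$. By Rolle's theorem there is a zero of $P'\in\mathcal T_n$ between any two cyclically consecutive ones; that makes $2n$ already, so there is exactly one. In particular $P$ has exactly one critical point between the two zeros that enclose $[0,\frac{2\pi}N]$. Between these zeros $P>0$, so the critical point is the maximum there. The reflection $x\mapsto\frac{2\pi}N-x$ takes $\tau_j$ to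 $\tau_{N+1-j}$ and preserves the values $(-1)^{j+1}$, since $N$ is odd; so it preserves $P$. The critical point is therefore $\frac\pi N$, and $\max\Lambda=\Lambda(\frac\pi N)=\sum_k|\ell_0(\frac\pi N-\tau_k)|=\sum_k|\ell_0(t_k)|$.

Finally, with $k=n-m$,
\[
K_n=\frac1N+\frac2N\sum_{m=0}^{n-1}\frac1{\sin\frac{(2m+1)\pi}{2N}} .
\]
From $\sin x\le x$ we get $K_n>\frac4\pi\sum_{m<n}\frac1{2m+1}\ge\frac4\pi\int_0^n\frac{dx}{2x+1}=\frac2\pi\log(2n+1)>\frac2\pi\log n$. On $(0,\frac\pi2]$, $\frac1{\sin x}-\frac1x=\frac{x-\sin x}{x\sin x}\le\frac{x^3/6}{2x^2/\pi}<1$, so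
\[
K_n\le\frac1N+\frac{2n}N+\frac4\pi\sum_{m<n}\frac1{2m+1}\le1+\frac4\pi\Big(1+\tfrac12\log(2n-1)\Big)\le\frac2\pi\log n+3.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:shift}]
Let $v_k=v(\cdot-\tau_k)$ form a basis with coefficient functionals $\lambda_k$. The function $\zeta(t)=\lambda_0(v(\cdot-t))$ is a trigonometric polynomial of degree at most $n$ in $t$, because $v(x-t)$ is a combination of $e^{ikx}e^{-ikt}$, $|k|\le n$. As $\zeta(\tau_k)=\lambda_0(v_k)=\delta_{k0}$, we have $\zeta=\ell_0$: the functional $\lambda_0$ sees the translates of $v$ exactly as evaluation at $0$ sees the translates of $\ell_0(-\,\cdot)=\ell_0$. Now test it halfway between nodes. With $t_k=\tau_k+\frac\pi N$ and $\varepsilon_k=\operatorname{sgn}\ell_0(t_k)$, let $q=\sum_k\varepsilon_kv(\cdot-t_k)$. Since $q(x)=\sum_k\varepsilon_kv_k(x-\frac\pi N)$, we have $\|q\|_\infty\le\|T_{\underline v}\|$, while $\lambda_0(q)=\sum_k|\ell_0(t_k)|=K_n$ by Lemma \ref{lem:Kn}. Hence $\kappa(\underline\ell)=K_n\le\|\lambda_0\|\,\|q\|_\infty\le\|T_{\underline v}^{-1}\|\,\|T_{\underline v}\|=\kappa(\underline v)$.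
\end{proof}

\section{Where the logarithm sits}\label{sec:idea}

We write $h=\sum_k\hat h(k)e^{ikt}$ and $(h*g)(y)=\frac1{2\pi}\int_{\mathbb T}h(y-z)g(z)\,dz$, so that $\widehat{h*g}=\hat h\,\hat g$; ``$\operatorname{dist}$'' is distance on the circle.

\subsection{Two functions read from one}
Every $f\in\mathcal T_n$ is uniquely $f=\operatorname{Re}(e^{int}\overline G)$ with
\[
G=\sum_{k=0}^ng_ke^{ikt},\qquad g_0,\dots,g_{n-1}\in\mathbb C,\ g_n\in\mathbb R,
\]
because the part of $f$ of frequency $n-k$ is $\operatorname{Re}(\overline{g_k}e^{i(n-k)t})$. Low frequencies of $G$ correspond to frequencies of $f$ near the top. With $U=\operatorname{Re}G$, $W=\operatorname{Im}G$ (written $U_f,W_f$ when needed),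
\begin{equation}\label{eq:UW}
f=U\cos nt+W\sin nt .
\end{equation}
In terms of $G$, $\hat U(0)=\operatorname{Re}g_0$, $\hat W(0)=\operatorname{Im}g_0$, and for $1\le k\le n$
\begin{equation}\label{eq:coef}
\hat U(k)=\tfrac12g_k,\quad\hat U(-k)=\tfrac12\overline{g_k},\quad\hat W(k)=\tfrac1{2i}g_k,\quad\hat W(-k)=-\tfrac1{2i}\overline{g_k}.
\end{equation}
Two interlacing grids of $2n$ points, $\xi_k=\frac{k\pi}n$ and $z_k=(k+\frac12)\frac\pi n$ ($k$ mod $2n$), separate the two functions:
\begin{equation}\label{eq:samples}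
f(\xi_k)=(-1)^kU(\xi_k),\qquad f(z_k)=(-1)^kW(z_k).
\end{equation}

\subsection{One grid: a logarithm times $|\sin nt|$}
Suppose first that we read only $U(\xi_k)=c_k$. Let
\[
d(t)=\frac1{2n}\Big[1+2\sum_{k=1}^{n-1}\cos kt+\cos nt\Big]=\frac1{2n}\sin nt\,\cot\frac t2,\qquad f_c(t)=\sum_k(-1)^kc_k\,d(t-\xi_k).
\]
Then $d(\xi_k)=\delta_{k0}$ and $|d|\le1$, so $f_c(\xi_k)=(-1)^kc_k$: $f_c$ is the interpolant in the $2n$-dimensional span of $1,\cos kt,\sin kt$ $(k<n)$ and $\cos nt$. Since $\sin n(t-\xi_k)=(-1)^k\sin nt$,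
\begin{equation}\label{eq:fc}
f_c(t)=\sin nt\cdot\frac1{2n}\sum_kc_k\cot\frac{t-\xi_k}2\qquad(t\notin\{\xi_k\}).
\end{equation}
Such sums will be estimated many times by the following observation.

\medskip\noindent\textbf{(C) Counting.} \emph{Given $2q$ equally spaced points (spacing $\pi/q$) and a point $t$, label the $q$ points on either side of $t$, going outward, by $m=0,\dots,q-1$; if $t$ is itself one of the points, count it on one of the two sides. All points are labelled, each label is used once on each side, and a point with label $m$ has distance in $[\frac{m\pi}q,\frac{(m+1)\pi}q]$ from $t$.}\medskip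

In \eqref{eq:fc} the two points with label $0$ contribute at most $\max|c_k|$ each, because $|d|\le1$. With $|\cot\frac s2|\le\frac2{|s|}$ for $0<|s|\le\pi$, each point with label $m\ge1$ contributes at most $\frac{|\sin nt|}{\pi m}\max|c_k|$. So if $|c_k|\le1$ for all $k$, then
\begin{equation}\label{eq:onegrid}
|f_c(t)|\le2+\tfrac2\pi|\sin nt|(1+\log n).
\end{equation}
The constant $\frac2\pi$ is that of $K_n$. But the logarithm comes with the factor $|\sin nt|$: in $f=U\cos nt+W\sin nt$ the function that we read costs $O(1)$, and only its conjugate costs a logarithm. Had we read $W$ on the points $z_k$, the factor would be $|\cos nt|$.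

Moreover, the sum $\log n\approx\sum_{m\le n}\frac1m$ receives an equal share from each dyadic range of distances between $1/n$ and $1$. So we may decide \emph{scale by scale} which function to read. We shall read $W$ on scales coarser than $1/p$ and $U$ on finer ones, which should cost
\[
\tfrac2\pi\big(|\cos nt|\log p+|\sin nt|\log\tfrac np\big)+O(1)\le\tfrac2\pi\sqrt{\log^2p+\log^2(n/p)}+O(1).
\]
The two logarithms still sum to $\log n$, but they enter through a Euclidean norm. The difficulty is to split the scales with \emph{exactly} $2n+1$ coordinates and bounded losses. Our split loses a factor $b$ in the second term; this moves the best choice of $p$ to about $n^{b^2/(1+b^2)}$ but leaves a factor $b/\sqrt{1+b^2}<1$.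

\subsection{The smallest case, $p=1$}\label{sec:p1}
This subsection only illustrates the construction. Let $n\ge2$, take $K(t)=1+\cos t\ge0$, and read three ``coarse'' numbers, $s_0=(K*W)(0)$, $s_1=(K*W)(\pi)$ and $r=\operatorname{Re}g_0$. As $\hat K(0)=1$, $\hat K(\pm1)=\frac12$ and all other coefficients of $K$ vanish,
\[
s_0=\operatorname{Im}g_0+\tfrac12\operatorname{Im}g_1,\qquad s_1=\operatorname{Im}g_0-\tfrac12\operatorname{Im}g_1 .
\]
The functions $v_0=\frac12\sin nt+\sin(n-1)t$, $v_1=\frac12\sin nt-\sin(n-1)t$, $v_r=\cos nt$ are dual to $s_0,s_1,r$. Indeed $v_0=-\sin t\cos nt+(\frac12+\cos t)\sin nt$ has $W=\frac12+\cos t$, hence $K*W=\frac12+\frac12\cos t$, which is $1$ at $0$ and $0$ at $\pi$; likewise $v_1$ has $W=\frac12-\cos t$; both have $\operatorname{Re}g_0=0$; and $v_r$ has $W=0$, $g_0=1$.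

What remains is the space $F=\{s_0=s_1=r=0\}=\{g_0=0,\ \operatorname{Im}g_1=0\}$. On $F$ we want to read $U$, although $F$ was cut out by conditions on $W$. Now look at $U$ \emph{half a step away}, at $\pm\frac\pi2$:
\[
(K*U)(\pm\tfrac\pi2)=\operatorname{Re}g_0\mp\tfrac12\operatorname{Im}g_1 .
\]
So, apart from the role of $g_0$, the $W$-conditions $s_0=s_1=0$ and the $U$-conditions $(K*U)(\pm\frac\pi2)=0$ say the same thing, $\operatorname{Im}g_1=0$. Conjugation turns into a half-step shift. An $f\in F$ is thus an $f_c$ with two linear conditions on $c$, here $\sum c_k=0$ and $\sum c_k\sin\xi_k=0$, and these allow us to subtract any combination of $1$ and $\sin y$ from the kernel $\cot\frac{t-y}2$ in \eqref{eq:fc}. For general $p$ there are $2p$ conditions, enough to remove from the kernel, up to a bounded error in the sum, everything at distances beyond $1/p$, so that $\log n$ becomes $\log(n/p)$.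

\section{A pair of coarse kernels}\label{sec:kernels}

From now on $p\ge2$ and $n\ge6p$ are fixed. Let $y_j=\frac{j\pi}p$ and $y_j'=(j+\frac12)\frac\pi p$, with $j$ mod $2p$. We need a kernel $K$ to read with and a dual kernel $\varphi$ to rebuild with. For reading we take the Fej\'er kernel
\[
K(t)=\sum_{|k|<2p}\Big(1-\frac{|k|}{2p}\Big)e^{ikt}=\frac1{2p}\Big(\frac{\sin pt}{\sin(t/2)}\Big)^2\ge0 ,
\]
since averages against it have norm at most $1$. For rebuilding let
\[
\varphi(t)=\sum_{|k|<2p}\frac{\psi_{|k|}}{2p}e^{ikt},\qquad\tilde\varphi(t)=\frac1p\sum_{k=1}^{2p-1}\psi_k\sin kt ,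
\]
where $\psi_k=\psi(\frac k{2p})$ for $0\le k\le2p$, $\psi_k=0$ for $k>2p$, and $\psi(\tau)=(1-\tau)(1+2\tau)$. Note that $\varphi+i\tilde\varphi=\frac1{2p}\big(1+2\sum_{k\ge1}\psi_ke^{ikt}\big)$ is a polynomial in $e^{it}$ and that $\hat\varphi(k)>0$ for $|k|<2p$.

The choice of $\psi$ is dictated by two demands. Duality with $K$ will require $(1-\tau)\psi(\tau)+\tau\psi(1-\tau)=1$. The constant $\psi=1$ satisfies this, but cut off at $\tau=1$ it jumps there, which makes $\varphi$ a Dirichlet kernel and costs a logarithm where we can afford none. So we also want $\psi(1)=0$. A linear $\psi$ cannot do both; the quadratic above does.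

We shall repeatedly fold frequencies mod $2p$. If $h$ has degree at most $2p-1$ and $\delta\in\mathbb R$, then
\begin{equation}\label{eq:fold}
h(\delta+y_j)=\sum_{k=0}^{2p-1}H_ke^{iky_j},\qquad H_0=\hat h(0),\quad H_k=e^{ik\delta}\big(\hat h(k)+e^{-2ip\delta}\hat h(k-2p)\big)\ (k\ge1).
\end{equation}
By invertibility of the discrete Fourier transform, all $2p$ values vanish iff all $H_k$ vanish. For $\delta=0$ the sign in $H_k$ is $+$; for $\delta=\frac\pi{2p}$, the nodes $y_j'$, it is $-$. This sign is the half-step effect of Section \ref{sec:p1}.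

\begin{lemma}\label{lem:kernels}
\textup{(a)} $(K*\varphi)(y_j)=\delta_{j0}$. \textup{(b)} For all $t$,
\begin{equation}\label{eq:sums}
\sum_j|\varphi(t-y_j)|\le10.3,\qquad\sum_j|\varphi(t-y_j')|\le10.3,\qquad\sum_j|\tilde\varphi(t-y_j)|\le\tfrac2\pi\log p+8.1 .
\end{equation}
\end{lemma}

\begin{proof}
(a) Apply \eqref{eq:fold} with $\delta=0$ to $h=K*\varphi$. We have $H_0=\frac1{2p}$, and for $1\le k\le2p-1$, $\tau=\frac k{2p}$,
\[
H_k=\tfrac1{2p}\big[(1-\tau)\psi(\tau)+\tau\psi(1-\tau)\big]=\tfrac1{2p}\big[(1-\tau)^2(1+2\tau)+\tau^2(3-2\tau)\big]=\tfrac1{2p},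
\]
because $(1-\tau)^2(1+2\tau)=1-3\tau^2+2\tau^3$. So $h(y_j)=\frac1{2p}\sum_{k=0}^{2p-1}e^{iky_j}=\delta_{j0}$.

(b) Let $\Delta\psi_k=\psi_k-\psi_{k+1}$ and $\Delta^2\psi_k=\Delta\psi_k-\Delta\psi_{k+1}$. Since $\psi''=-4$, $\Delta^2\psi_k=-p^{-2}$ for $0\le k\le2p-2$, and, as $\psi(1)=0$, $\Delta^2\psi_{2p-1}=\psi_{2p-1}=\frac1{2p}(3-\frac1p)\in[0,\frac3{2p}]$. Hence $\sum_k|\Delta^2\psi_k|\le\frac2p+\frac3{2p}=\frac7{2p}$. Summing by parts twice, first against Dirichlet and then against Fej\'er sums,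
\[
\varphi(t)=\frac1{2p}\sum_{k\ge0}\Delta\psi_k\frac{\sin((k+\frac12)t)}{\sin(t/2)}=\frac1{2p}\sum_{k\ge0}\Delta^2\psi_k\,\frac{\sin^2((k+1)t/2)}{\sin^2(t/2)} .
\]
For $\tilde\varphi$ we use $\sum_{l=1}^k\sin lt=\frac{\cos(t/2)-\cos((k+\frac12)t)}{2\sin(t/2)}$, $\sum_k\Delta\psi_k=\psi_0=1$ and $\sum_{l=0}^k\cos((l+\frac12)t)=\frac{\sin((k+1)t)}{2\sin(t/2)}$, and get
\[
\tilde\varphi(t)=\frac1p\Big[\frac12\cot\frac t2-\frac1{4\sin^2(t/2)}\sum_{k\ge0}\Delta^2\psi_k\sin((k+1)t)\Big].
\]
With $|\sin\frac t2|\ge\frac{|t|}\pi$ and $|\cot\frac t2|\le\frac2{|t|}$ for $0<|t|\le\pi$ this gives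
\[
|\varphi(t)|\le\frac{7\pi^2}{4p^2t^2},\qquad|\tilde\varphi(t)|\le\frac1{p|t|}+\frac{7\pi^2}{8p^2t^2} .
\]
Since $0\le\psi\le\psi(\frac14)=\frac98$ on $[0,1]$, also $|\varphi|\le\frac1{2p}(1+2(2p-1)\frac98)\le\frac94$ and $|\tilde\varphi|\le\frac1p(2p-1)\frac98\le\frac94$. Apply (C) with $q=p$, using the bound $\frac94$ for label $0$ and, for label $m\ge1$, the displayed bounds at distance at least $\frac{m\pi}p$. The first two sums are at most $4.5+2\sum_m\frac7{4m^2}\le4.5+\frac72\cdot\frac{\pi^2}6\le10.3$, and the third is at most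
\[
4.5+2\sum_{m=1}^{p-1}\Big(\frac1{\pi m}+\frac7{8m^2}\Big)\le4.5+\tfrac2\pi(\log p+1)+\tfrac74\cdot\tfrac{\pi^2}6\le\tfrac2\pi\log p+8.1.\qedhere
\]
\end{proof}

\section{Coarse coordinates}\label{sec:coarse}

\subsection{Reading $W$ and rebuilding}
For $f\in\mathcal T_n$ define
\[
s_j(f)=(K*W)(y_j),\qquad r(f)=\operatorname{Re}g_0,\qquad\theta_j(f)=(K*U)(y_j').
\]
The $s_j$ and $r$ will be coordinates; the $\theta_j$ are auxiliary. The mean over $2n$ equidistant points is exact for polynomials of degree at most $2n-1$, and $2p-1+n\le2n-1$. So by \eqref{eq:samples}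
\begin{equation}\label{eq:quad}
\begin{gathered}
s_j(f)=\frac1{2n}\sum_kK(y_j-z_k)(-1)^kf(z_k),\qquad r(f)=\frac1{2n}\sum_k(-1)^kf(\xi_k),\\
\theta_j(f)=\frac1{2n}\sum_kK(y_j'-\xi_k)U(\xi_k)=\frac1{2n}\sum_kK(y_j'-\xi_k)(-1)^kf(\xi_k).
\end{gathered}
\end{equation}
As $K\ge0$ has mean $1$, which the quadrature reproduces, $|s_j(f)|,|r(f)|,|\theta_j(f)|\le\|f\|_\infty$. Let
\[
v_j(t)=-\tilde\varphi(t-y_j)\cos nt+\varphi(t-y_j)\sin nt,\qquad v_r(t)=\cos nt .
\]
For $v_j$ we have $G=i(\varphi+i\tilde\varphi)(\cdot-y_j)$, a polynomial in $e^{it}$ of degree $2p-1<n$ with $\operatorname{Re}g_0=0$; for $v_r$, $G=1$. So all these functions lie in $\mathcal T_n$, $W_{v_j}=\varphi(\cdot-y_j)$, $U_{v_j}=-\tilde\varphi(\cdot-y_j)$, and Lemma \ref{lem:kernels}(a) gives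
\begin{equation}\label{eq:dual}
s_i(v_j)=\delta_{ij},\quad r(v_j)=0,\quad s_j(v_r)=0,\quad r(v_r)=1 .
\end{equation}
By \eqref{eq:sums} the cost is a logarithm carried by $|\cos nt|$:
\begin{equation}\label{eq:coarsecost}
\sum_j|v_j(t)|+|v_r(t)|\le|\cos nt|\big(\tfrac2\pi\log p+9.1\big)+10.3|\sin nt|\le\tfrac2\pi|\cos nt|\log p+20 .
\end{equation}

\subsection{The half-step exchange}
Let $F=\{f\in\mathcal T_n:\ r(f)=0,\ s_j(f)=0\text{ for all }j\}$. By \eqref{eq:dual} the functionals $s_j$ and $r$ are independent, so $F$ has dimension $2n+1-(2p+1)=2n-2p$. The next lemma describes $F$ in terms of $U$.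

\begin{lemma}\label{lem:exchange}
Consider the relations
\begin{equation}\label{eq:R}
(2p-k)\,g_k=k\,\overline{g_{2p-k}},\qquad1\le k\le2p-1 .
\end{equation}
All $s_j(f)$ vanish iff $\operatorname{Im}g_0=0$ and \eqref{eq:R} holds; all $\theta_j(f)$ vanish iff $\operatorname{Re}g_0=0$ and \eqref{eq:R} holds. Consequently $f\in F$ iff $g_0=0$ and $\theta_j(f)=0$ for all $j$.
\end{lemma}

\begin{proof}
For $1\le k\le2p-1$ we have $\hat K(k)=\frac{2p-k}{2p}$ and $\hat K(k-2p)=\frac k{2p}$. By \eqref{eq:fold} and \eqref{eq:coef}, the folded coefficients of $K*W$ at the $y_j$ are $\operatorname{Im}g_0$ and $\frac1{2p}\cdot\frac1{2i}\big[(2p-k)g_k-k\overline{g_{2p-k}}\big]$. Those of $K*U$ at the $y_j'$ are $\operatorname{Re}g_0$ and $\frac{e^{ik\pi/2p}}{2p}\cdot\frac12\big[(2p-k)g_k-k\overline{g_{2p-k}}\big]$. In the first case the minus sign comes from conjugation, in the second from the half step.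
\end{proof}

Decompose $f=f_V+f_F$ with $f_V=\sum_js_j(f)v_j+r(f)v_r$; by \eqref{eq:dual}, $f_F\in F$. We intend to read $U_{f_F}$ on the grid $\xi_k$, so we must bound it. This is not automatic: $U_{f_V}=r(f)-\sum_js_j(f)\tilde\varphi(\cdot-y_j)$, and \eqref{eq:sums} bounds it only by a logarithm. The exchange rewrites it through $\varphi$ at the shifted nodes, where no logarithm occurs.

\begin{lemma}\label{lem:bounded}
For $f\in\mathcal T_n$, $U_{f_V}=\sum_j\theta_j(f)\,\varphi(\cdot-y_j')$. Hence $|U_{f_F}(\xi_k)|\le11.3\,\|f\|_\infty$ for all $k$.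
\end{lemma}

\begin{proof}
Let $h=U_{f_V}$, of degree at most $2p-1$. We claim that
\begin{equation}\label{eq:anti}
\hat h(k-2p)/\hat\varphi(k-2p)=-\hat h(k)/\hat\varphi(k),\qquad1\le k\le2p-1 .
\end{equation}
The function $h$ is a combination of $1$ and of the functions $\tilde\varphi(\cdot-y_i)$, and it suffices to check \eqref{eq:anti} for these. Constants satisfy it trivially. For $\tilde\varphi(\cdot-y_i)$ the ratio is $-ie^{-iky_i}$ at $k\ge1$ and $+ie^{-i(k-2p)y_i}=ie^{-iky_i}$ at $k-2p$.

Put $\gamma_k=e^{ik\pi/2p}\hat h(k)/\hat\varphi(k)$, $|k|<2p$. Passing from $k$ to $k-2p$ multiplies the exponential by $e^{-i\pi}=-1$, so \eqref{eq:anti} says $\gamma_{k-2p}=\gamma_k$. Thus $\gamma$ is the restriction of a $2p$-periodic sequence and has the form $\gamma_k=\sum_jq_je^{-iky_j}$. Then $\hat h(k)=\hat\varphi(k)\sum_jq_je^{-iky_j'}$, that is, $h=\sum_jq_j\varphi(\cdot-y_j')$. Lemma \ref{lem:kernels}(a) gives $q_j=(K*h)(y_j')=\theta_j(f_V)$, and $\theta_j(f_V)=\theta_j(f)$ because $\theta_j(f_F)=0$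 by Lemma \ref{lem:exchange}. So $|h|\le10.3\|f\|_\infty$ by \eqref{eq:sums}. As $|U_f(\xi_k)|=|f(\xi_k)|\le\|f\|_\infty$ and $U_{f_F}=U_f-h$, the bound follows.
\end{proof}

\section{Fine coordinates}\label{sec:fine}

For $c\in\mathbb R^{2n}$ let $\theta_j(c)=\frac1{2n}\sum_kK(y_j'-\xi_k)c_k$. The map $c\mapsto f_c$ is a bijection onto $F$ from the space of vectors $c$ that satisfy the $2p$ conditions
\begin{equation}\label{eq:moments}
\theta_j(c)=0\quad\text{for all }j .
\end{equation}
Indeed $U_{f_c}(\xi_k)=c_k$, so the map is injective and $\theta_j(f_c)=\theta_j(c)$ by \eqref{eq:quad}. If \eqref{eq:moments} holds, then $\operatorname{Re}g_0=0$ by Lemma \ref{lem:exchange}; also $\operatorname{Im}g_0=0$, because $f_c$ has no $\sin nt$ term. So $f_c\in F$, again by Lemma \ref{lem:exchange}. Conversely, $f\in F$ has $g_0=0$, hence degree less than $n$, hence is its own interpolant: $f=f_c$ with $c_k=U_f(\xi_k)$, and \eqref{eq:moments} holds.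

We need $2n-2p$ free coordinates for such $c$. Dropping one value $c_k$ per condition is too expensive: a single $c_k$ enters $\theta_j$ with weight at most $\frac pn$, and correcting by it costs a factor of order $n/p$. Instead we let the conditions determine the common level of a whole \emph{cell} of values, which carries a fixed share of $\theta_j$.

Let $L_0=\lceil\frac n{6p}\rceil$. The closed arc $|\xi-y_j'|\le\frac\pi{6p}$ contains at least $\lfloor\frac n{3p}\rfloor\ge L_0$ of the points $\xi_k$, because $\lfloor2x\rfloor\ge\lceil x\rceil$ for $x=\frac n{6p}\ge1$. Choose a set $I_j$ of exactly $L_0$ indices of such points and $k_j\in I_j$. The $I_j$ are disjoint. The \emph{coordinates} of $c$ are the $2n-2p$ numbers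
\begin{equation}\label{eq:coords}
\alpha_k=c_k\ \Big(k\notin\bigcup_jI_j\Big),\qquad\alpha_k=c_k-c_{k_j}\ (k\in I_j\setminus\{k_j\}).
\end{equation}

Put
\begin{equation}\label{eq:omega}
\omega_j(y)=\frac1{2p}K(y_j'-y)=\Big(\frac{\sin ps}{2p\sin(s/2)}\Big)^2,\quad s=y_j'-y;\qquad\theta_j(c)=\frac pn\sum_k\omega_j(\xi_k)c_k .
\end{equation}

\begin{lemma}\label{lem:cells}
For any reals $\alpha_k$ there is exactly one $c$ with coordinates $\alpha_k$ and \eqref{eq:moments}. It depends linearly on $\alpha$. If $|\alpha_k|\le23$ for all coordinates, then $|c_k|\le240$ for all $k$.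
\end{lemma}

\begin{proof}
Let $c^0_k=\alpha_k$ and $c^0_{k_j}=0$. The vectors with coordinates $\alpha$ are $c=c^0+\sum_j\beta_j1_{I_j}$, $\beta_j=c_{k_j}$, and \eqref{eq:moments} becomes
\[
\sum_j\Theta_{ij}\beta_j=-\theta_i(c^0),\qquad\Theta_{ij}=\theta_i(1_{I_j})=\frac pn\sum_{k\in I_j}\omega_i(\xi_k)\ge0 .
\]
We show that $\Theta$ is diagonally dominant.

For $k\in I_i$ we have $|s|\le\frac\pi{6p}$, so $\omega_i(\xi_k)\ge\big(\frac{\sin ps}{ps}\big)^2\ge\big(\frac{\sin(\pi/6)}{\pi/6}\big)^2\ge0.91$. (At $s=0$ the quotient is read as $1$.)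

Let $k\in I_j$ with $i-j\equiv m$ mod $2p$, $1\le|m|\le p$. Then $ps$ differs from a multiple of $\pi$ by at most $\frac\pi6$, so $\sin^2ps\le\frac14$; and $y_i'$ and $\xi_k$ are at distance at least $(|m|-\frac16)\frac\pi p$, so $|2p\sin\frac s2|\ge2(|m|-\frac16)$. Hence $\omega_i(\xi_k)\le\frac1{16(|m|-1/6)^2}$. The cells sit where the far kernels $\omega_i$ are small, and it is this extra factor $\frac14$ that makes the off-diagonal sum small:
\[
\sum_{j\ne i}\max_{k\in I_j}\omega_i(\xi_k)\le\frac18\sum_{m\ge1}\frac1{(m-\frac16)^2}\le\frac18\Big(1.44+\int_{3/2}^\infty\frac{dy}{(y-\frac16)^2}\Big)=\frac{1.44+0.75}8\le0.274 ,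
\]
where by convexity each term with $m\ge2$ is at most the integral over $[m-\frac12,m+\frac12]$. All cells have $L_0\ge\frac n{6p}$ points, so
\[
\Theta_{ii}-\sum_{j\ne i}\Theta_{ij}\ge\frac{pL_0}n(0.91-0.274)\ge\frac{0.636}6=0.106 .
\]
Thus $\Theta$ is invertible, which gives existence, uniqueness and linearity. Now let $|\alpha_k|\le23$. Since $\theta_i$ has nonnegative weights with sum $1$, the row $i$ where $|\beta_i|$ is largest shows that $0.106\max_j|\beta_j|\le\max_i|\theta_i(c^0)|\le23$. So $|\beta_j|\le217$, and $|c_k|\le23+217=240$.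
\end{proof}

\section{The sup-norm on fine scales}\label{sec:sup}

\begin{lemma}\label{lem:sup}
If \eqref{eq:moments} holds and $|c_k|\le A$ for all $k$, then
\[
|f_c(t)|\le A\Big[\frac2\pi|\sin nt|\log\frac np+16\Big].
\]
\end{lemma}

The estimate \eqref{eq:onegrid} gave $\log n$. The part of it from distances beyond $\frac\pi p$ must be removed by \eqref{eq:moments}: since $\sum_kc_k\omega_j(\xi_k)=0$, we may subtract from the kernel $\cot\frac{t-y}2$, as a function of $y$, any combination of the $\omega_j$. The $\omega_j$ form a partition of unity at scale $\frac1p$, so a natural combination is the quasi-interpolant $M$ below.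

\begin{proof}
By continuity we may assume $t\notin\{\xi_k\}$ and use \eqref{eq:fc}. Let $g(y)=\cot\frac{t-y}2$, $h=\frac\pi p$, and $\rho=\operatorname{dist}(t,y)$.

\emph{Near part, $\operatorname{dist}(t,\xi_k)\le h$.} As for \eqref{eq:onegrid}, but now only labels $m\le n/p$ occur, so the contribution is at most $2A+\frac{2A}\pi|\sin nt|\sum_{1\le m\le n/p}\frac1m\le A\big[2+\frac2\pi|\sin nt|(1+\log\frac np)\big]$.

\emph{Far part.} Let $g^*=g$ where $\rho>h$ and $g^*=0$ elsewhere; then $|g^*|\le\frac2h=\frac{2p}\pi$. Let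
\[
M(y)=\sum_jg^*(y_j')\,\omega_j(y).
\]
By \eqref{eq:omega} and \eqref{eq:moments}, $\frac1{2n}\sum_kc_kM(\xi_k)=\frac1{2p}\sum_jg^*(y_j')\theta_j(c)=0$. So the far part of $f_c(t)$, which is $\sin nt\cdot\frac1{2n}\sum_kc_kg^*(\xi_k)$, is at most $A\cdot\frac1{2n}\sum_k|g^*-M|(\xi_k)$ in absolute value, and we must show that this mean is bounded. With $r_j=\operatorname{dist}(y_j',y)$ we have
\begin{equation}\label{eq:omegaprop}
\omega_j\ge0,\qquad\sum_j\omega_j=1,\qquad\omega_j(y)\le\frac{\pi^2}{4p^2r_j^2} ;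
\end{equation}
the sum is $1$ because averaging $K$ over $2p$ equidistant points retains only the frequencies divisible by $2p$, that is, $\hat K(0)=1$. In particular $|M|\le\frac{2p}\pi$. We sum over $y=\xi_k$ in three ranges.

\smallskip
\emph{Range $\rho\le h$.} Here $g^*=0$ and $|g^*-M|\le\frac{2p}\pi$, at no more than $\frac{2n}p+1$ points. The contribution to the mean is at most $\frac2\pi(1+\frac p{2n})\le0.7$.

\smallskip
\emph{Range $h<\rho\le2h$.} Here $|g^*-M|\le\frac{4p}\pi$, at no more than $2(\frac np+1)$ points. The contribution is at most $\frac4\pi(1+\frac pn)\le1.5$.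

\smallskip
\emph{Range $\rho>2h$.} Put $x=\frac{\rho p}{2\pi}>1$, so that $\rho/2=\frac{x\pi}p$. As $g^*(y)=g(y)$ and $\sum_j\omega_j=1$,
\[
|g(y)-M(y)|\le\sum_j\omega_j(y)\,|g(y)-g^*(y_j')| .
\]
For nodes near $y$ we use the smoothness of $g$, for the others the decay of $\omega_j$.

(i) \emph{Nodes with $r_j\le\rho/2$.} All points of the short arc from $y$ to $y_j'$ are at distance at least $\rho/2>h$ from $t$. Hence $g^*(y_j')=g(y_j')$, and on this arc $|g'|=\frac1{2\sin^2((t-\cdot)/2)}\le\frac{\pi^2}{2(\rho/2)^2}=\frac{p^2}{2x^2}$. Labelling the nodes from $y$ by (C), those with label $0$ have $r_j\le\frac\pi p$ and total weight at most $1$; those with label $m\ge1$ occur only for $m\le x$ and have $\omega_jr_j\le\frac{\pi^2}{4p^2r_j}\le\frac\pi{4pm}$. So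
\[
\sum\omega_jr_j\le\frac\pi p+2\sum_{1\le m\le x}\frac\pi{4pm}\le\frac\pi p(1.5+0.5\log x),
\]
and these nodes give at most $\frac{\pi p}{2x^2}(1.5+0.5\log x)$.

(ii) \emph{Nodes with $r_j>\rho/2$.} On either side of $y$ these nodes are at distances at least $(x+i)\frac\pi p$, $i=0,1,\dots$, so their total weight is at most $2\cdot\frac14\sum_{i\ge0}(x+i)^{-2}\le\frac12(\frac1{x^2}+\frac1x)\le\frac1x$. We bound the contributions of $|g(y)|$ and $|g^*(y_j')|$ separately.
\begin{itemize}
\item Since $|g(y)|\le\frac2\rho=\frac p{\pi x}$, the term $g(y)$ gives at most $\frac p{\pi x^2}$.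
\item Nodes with $\operatorname{dist}(t,y_j')>\rho/2$ have $|g^*(y_j')|\le\frac4\rho=\frac{2p}{\pi x}$ and give at most $\frac{2p}{\pi x^2}$.
\item Nodes with $h<\operatorname{dist}(t,y_j')\le\rho/2$ have $\omega_j\le\frac{\pi^2}{4p^2(\rho/2)^2}=\frac1{4x^2}$. Labelled from $t$, they have labels $1\le m\le x$; label $0$ would mean distance at most $h$ and is excluded. So $\sum|g^*(y_j')|\le2\sum_{1\le m\le x}\frac{2p}{\pi m}\le\frac{4p}\pi(1+\log x)$, and these nodes give at most $\frac p{\pi x^2}(1+\log x)$.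
\item Nodes with $\operatorname{dist}(t,y_j')\le h$ have $g^*(y_j')=0$.
\end{itemize}
In (i) and (ii) together the constants add up to $\frac{3\pi}4+\frac4\pi\le3.64$, and the coefficients of $\log x$ to $\frac\pi4+\frac1\pi\le1.11$. So
\[
|g-M|\le E(x):=\frac p{x^2}(3.64+1.11\log x),
\]
which decreases for $x\ge1$. On each side of $t$ the values of $x$ are spaced by $\frac p{2n}$, so this range contributes to the mean at most
\[
\frac1{2n}\cdot2\Big[E(1)+\frac{2n}p\int_1^\infty E\,dx\Big]=3.64\,\frac pn+2(3.64+1.11)\le10.2 .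
\]

The three ranges give $0.7+1.5+10.2=12.4$. Altogether $|f_c(t)|\le A\big[2+\frac2\pi|\sin nt|(\log\frac np+1)+12.4\big]\le A\big[\frac2\pi|\sin nt|\log\frac np+16\big]$.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:end}

\emph{The basis.} For $(s,r,\alpha)\in\mathbb R^{2p}\times\mathbb R\times\mathbb R^{2n-2p}=\mathbb R^{2n+1}$ let
\[
T(s,r,\alpha)=\sum_js_jv_j+rv_r+f_c,
\]
where $c$ is the vector of Lemma \ref{lem:cells} with coordinates $23\alpha_k$; this map is linear. In the other direction let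
\[
\Psi(f)=\Big((s_j(f))_j,\ r(f),\ \tfrac1{23}\cdot\text{the coordinates \eqref{eq:coords} of the vector }(U_{f_F}(\xi_k))_k\Big).
\]
If $f=T(s,r,\alpha)$, then $s_j(f)=s_j$ and $r(f)=r$ by \eqref{eq:dual} and $f_c\in F$. Hence $f_F=f_c$ and $U_{f_F}(\xi_k)=c_k$, so $\Psi T=\mathrm{Id}$, and by dimension $\Psi=T^{-1}$.

\emph{Norms.} We have $|s_j(f)|,|r(f)|\le\|f\|_\infty$. By Lemma \ref{lem:bounded} the coordinates of $(U_{f_F}(\xi_k))_k$ are at most $2\cdot11.3\|f\|_\infty\le23\|f\|_\infty$ in absolute value. So $\|\Psi\|\le1$. If all entries of $(s,r,\alpha)$ are at most $1$ in absolute value, then $|c_k|\le240=b$, and \eqref{eq:coarsecost} and Lemma \ref{lem:sup} with $A=b$ give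
\[
|T(s,r,\alpha)(t)|\le\tfrac2\pi\big[|\cos nt|\log p+b|\sin nt|\log\tfrac np\big]+20+16b .
\]
Now $20+16b=3860$, and the Cauchy--Schwarz inequality with $\cos^2nt+\sin^2nt=1$ proves \eqref{eq:main}.

\emph{Choice of $p$.} Let $\mu=\frac{b^2}{1+b^2}$ and $p=\lfloor n^\mu\rfloor$, and suppose $n^{1-\mu}\ge6$, i.e.\ $\log n\ge(1+b^2)\log6$. Then $n\ge6n^\mu\ge6p$, and $p\ge2$ because $n^\mu=(n^{1-\mu})^{b^2}\ge6$. Further $\log p\le\mu\log n$, and $\log\frac np\le(1-\mu)\log n+\log2$ because $p\ge\frac12n^\mu$. Since $\mu^2+b^2(1-\mu)^2=\frac{b^4+b^2}{(1+b^2)^2}=\frac{b^2}{1+b^2}$, \eqref{eq:main} and the triangle inequality in $\mathbb R^2$ give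
\begin{equation}\label{eq:final}
\kappa_n\le\frac2\pi\,\frac b{\sqrt{1+b^2}}\log n+\frac2\pi\,b\log2+3860\le\frac2\pi\,\frac b{\sqrt{1+b^2}}\log n+4000 .
\end{equation}
This is the bound for the upper limit. Finally, $K_n>\frac2\pi\log n$ by Lemma \ref{lem:Kn}, and
\[
1-\frac b{\sqrt{1+b^2}}=\frac1{\sqrt{1+b^2}\,(\sqrt{1+b^2}+b)}\ge\frac1{2(1+b^2)}=\frac1{115202}>8.6\cdot10^{-6},
\]
so that $\frac2\pi\big(1-\frac b{\sqrt{1+b^2}}\big)>5.4\cdot10^{-6}$. If $\log n\ge10^9$, which exceeds $(1+b^2)\log6<1.1\cdot10^5$, then \eqref{eq:final} yields $K_n-\kappa_n>5400-4000>0$. \qed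

\section{The order of growth: proof of Theorem \ref{thm:order}}\label{sec:order}

The upper bound is \eqref{eq:final}, and $K_n/\log n\to\frac2\pi$ by Lemma \ref{lem:Kn}. For the lower bound let $TT'=\mathrm{Id}_{\mathcal T_n}$ with $T':\mathcal T_n\to\ell_\infty^{N}$. By the Hahn--Banach theorem the coordinate functionals of $T'$ extend to $\mathcal C(\mathbb T)$ with the same norms. Composing with $T$, we get a projection $P$ of $\mathcal C(\mathbb T)$ onto $\mathcal T_n$ with $\|P\|\le\|T\|\,\|T'\|$. By the theorem of Faber--Marcinkiewicz--Berman (Lozinski--Kharshiladze), $\|P\|$ is at least the norm $L_n$ of the Fourier projection. We recall the reason. Let $S_sh=h(\cdot-s)$ and $Q=\frac1{2\pi}\int_0^{2\pi}S_{-s}PS_s\,ds$, so $\|Q\|\le\|P\|$. On $e_k=e^{ikt}$ (extending $P$ complex-linearly), if $Pe_k=\sum_{|j|\le n}c_je_j$, then $S_{-s}PS_se_k=\sum_jc_je^{i(j-k)s}e_j$. Averaging leaves $c_ke_k=e_k$ if $|k|\le n$, as then $Pe_k=e_k$, and $0$ if $|k|>n$. So $Q$ agrees with the Fourier projection on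 trigonometric polynomials and, by density, on $\mathcal C(\mathbb T)$. By Fej\'er's asymptotics for the Lebesgue constants, $L_n=\frac4{\pi^2}\log n+O(1)$. Hence $\kappa_n\ge\frac4{\pi^2}\log n+O(1)$. \qed

\begin{remark}
This averaging turns an arbitrary projection into a translation-invariant one. It does not turn a basis into a basis of translates: averaging $S_{-s}TT'S_s$ over $s$ just gives $\mathrm{Id}$ on $\mathcal T_n$. So it does not extend Theorem \ref{thm:shift} to all bases, and by Theorem \ref{thm:main} no argument can do so for $n\ge e^{10^9}$.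
\end{remark}

\section{Degree one: proof of Theorem \ref{thm:one}}\label{sec:one}

Write $q\in\mathcal T_1$ as $q(x)=c+\langle\beta,(\cos x,\sin x)\rangle$ with $c\in\mathbb R$, $\beta\in\mathbb R^2$. Then $\|q\|_\infty=|c|+|\beta|$, and a functional $\lambda(q)=zc+\langle w,\beta\rangle$, written $\lambda=(z,w)$, has norm $\max(|z|,|w|)$. The unit ball is a double cone, and point evaluations are the functionals with $z=1$, $|w|=1$.

Let $(v_i)_{i=1}^3$ be a basis with coefficient functionals $\lambda_i=(z_i,w_i)$, scaled by a common factor so that $\max_i\|\lambda_i\|=1$. Then $\kappa=\max_\sigma\|q_\sigma\|_\infty$ over $\sigma\in\{\pm1\}^3$, where $q_\sigma=\sum_i\sigma_iv_i$, that is, $\lambda_i(q_\sigma)=\sigma_i$. Assume $\kappa\le\frac53$. We show that this forces $z_i=1$ for all $i$, up to signs, and then $\kappa=\frac53$.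

\emph{Normalization.} There is a nontrivial relation $\sum a_iw_i=0$ in $\mathbb R^2$. Replacing some pairs $(\lambda_i,v_i)$ by their negatives and normalizing, we may take $a_i\ge0$, $\sum a_i=1$. Then $Z:=\sum a_iz_i\ne0$, since the $\lambda_i$ are independent. Changing all three signs if necessary, $0<Z\le1$. For $q_\sigma=(c,\beta)$ we get, applying $\sum a_i\lambda_i=(Z,0)$,
\[
c=\frac1Z\sum_ia_i\sigma_i,\qquad|\beta|\ge|\langle w_i,\beta\rangle|=|\sigma_i-cz_i|\quad\text{for every }i .
\]

\emph{All signs plus.} Here $c=\frac1Z$, and $\frac1Z+1-\frac{z_i}Z\le\frac53$. So $e_i:=1-z_i$ satisfies $0\le e_i\le\frac23Z\le\frac23$.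

\emph{A single minus, at $i$.} Here $c=\frac{1-2a_i}Z$. If $a_i\le\frac12$, then $c\ge0$, $|\beta|\ge1+cz_i$ and $c+1+cz_i\le\frac53$. Hence
\begin{equation}\label{eq:six}
(1-2a_i)(1+z_i)\le\tfrac23Z,
\end{equation}
which is trivial if $a_i>\frac12$. Since $1+z_i=2-e_i\ge\frac43$, \eqref{eq:six} gives $1-2a_i\le\frac12$, i.e.\ $a_i\ge\frac14$. With $S=\sum e_i$ we obtain $Z=1-\sum a_ie_i\le1-\frac S4$. Now divide \eqref{eq:six} by $1+z_i=2(1-\frac{e_i}2)$ and sum over $i$. The left side becomes $\sum(1-2a_i)=1$. On $[0,\frac23]$ the convex function $\frac1{1-e/2}$ lies below its chord $1+\frac34e$. So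
\[
1\le\frac Z3\sum_i\frac1{1-e_i/2}\le Z\Big(1+\frac S4\Big)\le\Big(1-\frac S4\Big)\Big(1+\frac S4\Big).
\]
Therefore $S=0$, all $z_i=1$, and $Z=1$. Then \eqref{eq:six} gives $a_i\ge\frac13$ for every $i$, so $a_i=\frac13$. For the single minus at $i$ we now have $c=\frac13$ and $\langle\beta,w_i\rangle=-1-\frac13=-\frac43$. As $|w_i|\le1$, $|\beta|\ge\frac43$ and $\kappa\ge\|q_\sigma\|_\infty\ge\frac53$.

Thus $\kappa\ge\frac53$ for every basis. If $\kappa=\frac53$, then, in the case of the single minus at $i$, $|\beta|\le\frac43$ forces $|w_i|=1$; this holds for every $i$. Together with $\sum w_i=0$ this makes the $w_i$ the vertices of an equilateral triangle. So each $\lambda_i$ is, up to sign and the common factor, evaluation at one of three equidistant points, and $(v_i)$ is a rotated equidistant Lagrange basis up to the stated changes. Conversely, these bases all have condition number $K_1=\frac13(1+2+2)=\frac53$, by rotation invariance and Lemma \ref{lem:Kn}. \qed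

\begin{thebibliography}{1}
\bibitem{Allometry}
\emph{Allometry Constants Of Finite-Dimensional Spaces: Theory And Computations},
\texttt{https://github.com/foucart/Allometry}.
\end{thebibliography}

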